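# Longest increasing and longest decreasing subsequences are negatively correlated

## The theorem and what it asserts

**Theorem 1.** Let $n\ge 2$ and let $\pi$ be a uniformly random permutation in $S_n$. Let $R_n$ be the length of the longest increasing subsequence of $\pi$ and $C_n$ the length of its longest decreasing subsequence. Then
$$\mathrm{Cov}(R_n,C_n)=\mathbb E[R_nC_n]-\mathbb E[R_n]\,\mathbb E[C_n]\;\le\;-\frac{1}{4(n-1)}\;<\;0 ,$$
with equality at $n=2$.

A subsequence here is obtained by deleting entries of the word $\pi_1\pi_2\cdots\pi_n$; the entries that remain need not be adjacent. For $\pi=312$ the longest increasing subsequence is $12$ and a longest decreasing one is $31$, so $R_3=C_3=2$.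

The negativity of the covariance for every $n\ge2$ is Conjecture 4.1 of "Statistical Properties of Permutations and Standard Young Tableau reflected by the Robinson–Schensted Algorithm" (https://sites.math.rutgers.edu/~zeilberg/EM26/projects/proj4.pdf). Theorem 1 says that the conjecture is true and gives an explicit gap. The constant is attained at $n=2$. We do not claim that the rate $1/(4(n-1))$ is optimal for large $n$, and we do not determine the asymptotics of the covariance.

The statement is plausible: a permutation with a very long increasing subsequence has little room for a decreasing one. The difficulty is that the inequality has to hold for every $n$, and a trade-off at the extremes does not by itself determine the sign of a covariance.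

## From permutations to Young diagrams

**Partitions and tableaux.** Write $Y_n$ for the set of partitions $\lambda=(\lambda_1\ge\lambda_2\ge\cdots)$ of $n$, padded with zeros when convenient. Write $\ell(\lambda)$ for the number of nonzero parts, $\lambda'$ for the transposed partition, and $f^\lambda$ for the number of standard tableaux of shape $\lambda$. We write $(1^n)$ for the partition with $n$ parts equal to $1$, and $\lambda+e_r$ for $\lambda$ with one box added in row $r$.

**Robinson–Schensted.** The correspondence $\pi\mapsto(P(\pi),Q(\pi))$ is a bijection from $S_n$ to pairs of standard tableaux of the same shape $\lambda\in Y_n$. The tableau $P$ is built by inserting $\pi_1,\pi_2,\dots$ one at a time, and $Q$ records which box is new at each step. For $\pi=312$ the shapes after each insertion are $(1)$, $(1,1)$, $(2,1)$: inserting $1$ bumps $3$ to the second row, and then $2$ goes to the end of the first row. The path of shapes is the same data as $Q$. We use three standard consequences.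

- Counting pairs gives $\sum_{\lambda\in Y_n}(f^\lambda)^2=n!$, and the shape of a uniform $\pi\in S_n$ has law $(f^\lambda)^2/n!$ on $Y_n$. This law is the **Plancherel measure**.
- By Schensted's theorem, $R_n=\lambda_1$ and $C_n=\lambda_1'=\ell(\lambda)$.
- The shape depends only on the relative order of the entries inserted.

So the question concerns the two functions $\lambda_1$ and $\ell(\lambda)$ under the Plancherel measure, and small cases can be done by hand.

| $n$ | shapes, with weights $(f^\lambda)^2$ | $\mathbb E[R_n]=\mathbb E[C_n]$ | $\mathbb E[R_nC_n]$ | covariance |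
|---|---|---|---|---|
| 2 | $(2):1,\ (1,1):1$ | $3/2$ | $2$ | $-1/4$ |
| 3 | $(3):1,\ (2,1):4,\ (1^3):1$ | $2$ | $11/3$ | $-1/3$ |
| 4 | $(4):1,\ (3,1):9,\ (2,2):4,\ (2,1,1):9,\ (1^4):1$ | $29/12$ | $11/2$ | $-49/144$ |

For example, at $n=4$ we have $\mathbb E[R_4]=(4+27+8+18+1)/24=58/24$ and $\mathbb E[R_4C_4]=(4+54+16+54+4)/24=132/24$, so the covariance is $\frac{11}{2}-\frac{841}{144}=-\frac{49}{144}$.

## Dominance order, and Chebyshev's inequality up to $n=5$

**Definition (dominance).** For $\lambda,\mu\in Y_n$ we write $\lambda\trianglerighteq\mu$ if $\lambda_1+\dots+\lambda_s\ge\mu_1+\dots+\mu_s$ for every $s$. A function on $Y_n$ is **nondecreasing** if it is so for dominance.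

The maximum of $Y_n$ is $(n)$ and the minimum is $(1^n)$. For instance $(3,1)\trianglerighteq(2,2)$, because the partial sums are $3,4$ and $2,4$.

Our two statistics are monotone in opposite directions. The function $\lambda\mapsto\lambda_1$ is nondecreasing by definition. The function $\ell$ is nonincreasing: if $\lambda\trianglerighteq\mu$, the first $\ell(\mu)$ parts of $\lambda$ sum to at least $|\mu|=|\lambda|$, so $\lambda$ has no further nonzero parts and $\ell(\lambda)\le\ell(\mu)$.

**Chebyshev's association inequality.** Let $X$ take finitely many values in a totally ordered set, and let $f,g$ be both nondecreasing or both nonincreasing. With $X'$ an independent copy of $X$,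
$$\mathrm{Cov}(f(X),g(X))=\tfrac12\,\mathbb E\big[(f(X)-f(X'))(g(X)-g(X'))\big]\ge 0. \tag{1}$$
The equality follows by expanding the product. The inequality holds because the two differences never have opposite signs.

This suggests a first approach: apply (1) directly with $X=\lambda$, $f=\lambda_1$, $g=-\ell(\lambda)$. For $n\le5$ it works, because $Y_n$ is then a chain. For $n=5$ the chain is
$$(5)\trianglerighteq(4,1)\trianglerighteq(3,2)\trianglerighteq(3,1,1)\trianglerighteq(2,2,1)\trianglerighteq(2,1,1,1)\trianglerighteq(1^5).$$
So $\mathrm{Cov}(R_n,C_n)\le0$ for $n\le5$, and the specific weights are irrelevant.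

At $n=6$ this stops. The partitions $(4,1,1)$ and $(3,3)$ have partial sums $4,5,6$ and $3,6,6$, so they are incomparable. Moreover $\lambda_1$ is $4$ against $3$ and $\ell$ is $3$ against $2$, so *both* statistics are larger at $(4,1,1)$. In (1) this pair contributes with the wrong sign, and its weight is not zero: $f^{(4,1,1)}=10$ and $f^{(3,3)}=5$. From here on the measure has to enter.

## Growing the diagram one box at a time

There is a place where a chain exists for every $n$. Fix a partition $\lambda$ and look at the diagrams obtained by adding one box. If $r\le s$, then for every $q$ the $q$-th partial sum of $\lambda+e_r$ minus that of $\lambda+e_s$ is $\mathbf 1[q\ge r]-\mathbf 1[q\ge s]\ge0$. So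
$$\lambda+e_r\trianglerighteq\lambda+e_s\qquad\text{whenever } r\le s. \tag{2}$$
The one-box extensions of a given diagram form a dominance chain, and we want to use Chebyshev one box at a time. For this we need the diagram to grow randomly in a Markovian way.

**The growth process.** Let $\pi\in S_N$ be uniform and let $\lambda^{(k)}$ be the Robinson–Schensted shape of its first $k$ entries, $0\le k\le N$. The relative order of the first $k$ entries is uniform in $S_k$, and the path $(\lambda^{(0)},\dots,\lambda^{(k)})$ is the same data as their recording tableau. A given path ending at $\lambda\in Y_k$ comes from exactly $f^\lambda$ elements of $S_k$, one for each choice of $P$, so it has probability $f^\lambda/k!$. Dividing the probability of a path extended by one step by that of the original path, we see that the conditional probability of moving from $\lambda\in Y_m$ to $\lambda+e_r$, given the whole past, is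
$$p_r(\lambda)=\frac{f^{\lambda+e_r}/(m+1)!}{f^{\lambda}/m!}=\frac{f^{\lambda+e_r}}{(m+1)f^\lambda}, \tag{3}$$
with $p_r(\lambda)=0$ if $\lambda+e_r$ is not a partition. It depends only on $\lambda$. Hence $(\lambda^{(k)})$ is a Markov chain, $\lambda^{(k)}$ is Plancherel distributed on $Y_k$, and $R_k=\lambda^{(k)}_1$, $C_k=\ell(\lambda^{(k)})$ are the statistics of the first $k$ entries.

For $\lambda=(2)$ we get $p_1=\frac{1}{3}$ and $p_2=\frac23$. For $\lambda=(1,1)$ we get $p_1=\frac23$, $p_2=0$, $p_3=\frac13$.

**Induction on the pair $(R_n,C_n)$, and its cross terms.** Write $p_R(\lambda)=p_1(\lambda)$ and $p_C(\lambda)=p_{\ell(\lambda)+1}(\lambda)$ for the probabilities that the first row, respectively the first column, grows. Conditioning on $\lambda=\lambda^{(n-1)}$ gives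
$$\mathrm{Cov}(R_n,C_n)=\mathbb E\big[\mathrm{Cov}(R_n,C_n\mid\lambda)\big]+\mathrm{Cov}\big(R_{n-1}+p_R(\lambda),\;C_{n-1}+p_C(\lambda)\big).$$
The first term is negative, as we will see. Expanding the second gives $\mathrm{Cov}(R_{n-1},C_{n-1})$, which an induction would control, and three terms containing $p_R$ or $p_C$, which it would not. Two of these can have the wrong sign. For $n=3$, using the values above,
$$\mathrm{Cov}(R_2,p_C)=\mathrm{Cov}(p_R,C_2)=+\tfrac1{12},\qquad \mathrm{Cov}(p_R,p_C)=-\tfrac1{36}.$$
The reason is that a long first row is less likely to grow: $p_R((2))<p_R((1,1))$.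

Yet the total in this example is fine: $-\frac14+\frac1{12}+\frac1{12}-\frac1{36}=-\frac19$. We should not split $R_{n-1}+p_R(\lambda)$. The function $\lambda_1+p_R(\lambda)$ takes the value $\frac73$ at $(2)$ and $\frac53$ at $(1,1)$, so it is nondecreasing even though $p_R$ is not. It is the conditional expectation of $\lambda_1^{(n)}$. So we carry along all nondecreasing functions instead of one pair, and ask whether conditional expectation along the growth process preserves monotonicity. It does, and this gives the following more general theorem.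

**Theorem 2 (strict positive association).** Let $n\ge2$, let $\varphi,\psi:Y_n\to\mathbb R$ be nondecreasing, and let $\lambda$ be Plancherel distributed on $Y_n$. Then $\mathrm{Cov}(\varphi(\lambda),\psi(\lambda))\ge0$, with equality if and only if $\varphi$ or $\psi$ is constant.

For $g:Y_{m+1}\to\mathbb R$ define the one-step conditional expectation
$$(Tg)(\lambda)=\sum_r p_r(\lambda)\,g(\lambda+e_r),\qquad \lambda\in Y_m .$$
The central claim is that $T$ maps nondecreasing functions to nondecreasing functions. To prove it we reduce dominance to elementary moves and compare transition probabilities across one move.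

## Dominance is generated by single box moves

**Lemma 3.** If $\lambda\trianglerighteq\mu$ in $Y_m$ and $\lambda\ne\mu$, there are $i<j$ such that $\mu+e_i-e_j$ is a partition and $\lambda\trianglerighteq\mu+e_i-e_j$. Consequently $\mu$ is joined to $\lambda$ by a finite chain of such moves through partitions.

Here $\mu+e_i-e_j$ is $\mu$ with a box moved from row $j$ up to row $i$. For example, from $\mu=(2,2,2)$ to $\lambda=(4,1,1)$ the proof will give $(2,2,2)\to(3,2,1)\to(4,1,1)$.

**Step 1: choose the rows.** Let $i$ be the first index with $\lambda_i\neq\mu_i$. Comparing partial sums at $i$ gives $\lambda_i>\mu_i$. Let $j>i$ be the first later index at which the partial sums of $\lambda$ and $\mu$ agree; it exists because the totals agree. The partial sums of $\lambda$ strictly exceed those of $\mu$ at each $s$ with $i\le s<j$, and they agree at $j$, so $\lambda_j<\mu_j$.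

**Step 2: the move stays below $\lambda$.** Passing from $\mu$ to $\mu+e_i-e_j$ raises the partial sums by $1$ exactly at $i\le s<j$, where there is room for at least $1$. So $\lambda\trianglerighteq\mu+e_i-e_j$.

**Step 3: the move gives a partition.** Only two inequalities could fail. At row $i$, if $i>1$, then $\mu_{i-1}=\lambda_{i-1}\ge\lambda_i\ge\mu_i+1$. At row $j$, the partial sums agree at $j$ and those of $\lambda$ are at least as large at $j+1$, so $\lambda_{j+1}\ge\mu_{j+1}$, and $\mu_j>\lambda_j\ge\lambda_{j+1}\ge\mu_{j+1}$. Thus $\mu_j-1\ge\mu_{j+1}\ge 0$.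

**Step 4: iterate.** The new partition strictly dominates $\mu$ and is still dominated by $\lambda$. Since $Y_m$ is finite, repeating the move reaches $\lambda$. $\square$

## Transition probabilities across one box move

**A product formula.** This makes the dependence of $p_r(\lambda)$ on each row visible. Let $\lambda\in Y_m$, put $L=m+1$ and $l_q=\lambda_q+L-q$ for $1\le q\le L$. These are integers with $l_1>l_2>\dots>l_L\ge0$. Frobenius' formula, valid for any number of rows $L\ge\ell(\lambda)$, reads
$$f^\lambda=m!\,\frac{\prod_{q<q'}(l_q-l_{q'})}{\prod_q l_q!}.$$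
Adding a box in row $r\le L$ replaces $l_r$ by $l_r+1$ and $m!$ by $(m+1)!$, and $\lambda+e_r$ still has at most $L$ rows. Taking the ratio in (3),
$$p_r(\lambda)=\frac1{l_r+1}\prod_{q\neq r}\frac{l_r+1-l_q}{l_r-l_q},\qquad 1\le r\le L. \tag{4}$$
If $\lambda+e_r$ is not a partition, then $r>1$ and $\lambda_{r-1}=\lambda_r$, so $l_{r-1}=l_r+1$ and (4) correctly gives $0$. Every factor in (4) is nonnegative: for $q>r$ it is positive, and for $q<r$ it equals $\frac{l_q-l_r-1}{l_q-l_r}\ge0$ because the $l_q$ are strictly decreasing integers.

As a check, take $\lambda=(2)$, $L=3$, $(l_1,l_2,l_3)=(4,1,0)$. Then $p_1=\frac15\cdot\frac43\cdot\frac54=\frac13$ and $p_2=\frac12\cdot\frac{-2}{-3}\cdot\frac21=\frac23$. For $r=3$ the factor $q=2$ has numerator $0+1-1=0$, so $p_3=0$.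

**Lemma 4.** Let $\mu\in Y_m$ and $\lambda=\mu+e_i-e_j\in Y_m$ with $i<j$. Then $p_r(\lambda)\ge p_r(\mu)$ for $r<i$, and $p_r(\lambda)\le p_r(\mu)$ for $r>j$.

So above the moved box the upper diagram grows more readily, and below it less readily. Nothing is said about rows $i,\dots,j$.

**Step 1: isolate the factors that change.** Let $l_q=l_q(\mu)$. Since $j\le\ell(\mu)\le L$, passing to $\lambda$ replaces $l_i$ by $l_i+1$ and $l_j$ by $l_j-1$, and changes nothing else. For $r\notin\{i,j\}$ only the factors $q=i$ and $q=j$ in (4) change. The other factors, including $\frac1{l_r+1}$, are common to $\lambda$ and $\mu$ and have nonnegative product. It remains to compare the products of the two changing factors.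

**Step 2: the case $r<i$.** Let $u=l_r-l_i$ and $v=l_r-l_j$, so $v>u$. Since $\lambda$ is a partition, $l_i+1<l_r$, so $u\ge2$. The two products are
$$\mu:\ \frac{u+1}{u}\cdot\frac{v+1}{v},\qquad\qquad \lambda:\ \frac{u}{u-1}\cdot\frac{v+2}{v+1},$$
because the move turns $u$ into $u-1$ and $v$ into $v+1$. All denominators are positive. Cross-multiplying, and using $v(v+2)=(v+1)^2-1$,
$$u^2v(v+2)-(u^2-1)(v+1)^2=(v+1)^2-u^2>0 .$$
So the product for $\lambda$ is larger.

**Step 3: the case $r>j$.** Let $u=l_i-l_r$ and $v=l_j-l_r$, so $u>v$. Since $\lambda$ is a partition, $l_j-1>l_r$, so $v\ge2$. Now the factor of (4) at $q=i$ is $\frac{1-u}{-u}=\frac{u-1}{u}$, and similarly at $q=j$. The move turns $u$ into $u+1$ and $v$ into $v-1$, so the products are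
$$\mu:\ \frac{u-1}{u}\cdot\frac{v-1}{v},\qquad\qquad \lambda:\ \frac{u}{u+1}\cdot\frac{v-2}{v-1}.$$
All denominators are positive. Cross-multiplying, and using $v(v-2)=(v-1)^2-1$,
$$u^2v(v-2)-(u^2-1)(v-1)^2=(v-1)^2-u^2<0 .$$
So the product for $\lambda$ is smaller. $\square$

## Plancherel growth preserves dominance

We now want to couple the next box of $\lambda$ (in row $r$) with the next box of $\mu$ (in row $s$) so that $\lambda+e_r\trianglerighteq\mu+e_s$ always holds. The obvious wish is $r\le s$ almost surely, but this is impossible in general. For $\mu=(1,1)$ and $\lambda=(2)$ it would force $P(r=1)\ge P(s=1)$, whereas these are $\frac13$ and $\frac23$. However, $r=2$, $s=1$ is harmless: both results are $(2,1)$. The slack created by the moved box pays for a wrong order as long as both rows lie in $\{i,\dots,j\}$, and these are exactly the rows about which Lemma 4 says nothing. So we merge them.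

**Proposition 5.** If $g:Y_{m+1}\to\mathbb R$ is nondecreasing, then $Tg:Y_m\to\mathbb R$ is nondecreasing.

**Step 1: reduce to one move.** By Lemma 3 it suffices to show $Tg(\lambda)\ge Tg(\mu)$ when $\lambda=\mu+e_i-e_j$ with $i<j$.

**Step 2: compare the laws of the classes.** Partition the rows $1,\dots,m+1$ into classes: $\{i,i+1,\dots,j\}$ is one class, called the block, and every other row is a class by itself. Order the classes by row index. Let $r$ have law $p_\cdot(\lambda)$ and $s$ have law $p_\cdot(\mu)$. We claim that for every class $c$,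
$$P(\mathrm{class}(r)\le c)\ \ge\ P(\mathrm{class}(s)\le c).$$
If $c$ lies before the block, sum the inequalities $p_t(\lambda)\ge p_t(\mu)$ of Lemma 4 over the rows $t$ in classes up to $c$; all these rows satisfy $t<i$. If $c$ is the block or lies after it, the complementary event consists of rows $t>j$. Summing $p_t(\lambda)\le p_t(\mu)$ over them shows that the complement is no more likely for $r$ than for $s$.

**Step 3: couple.** Let $F_\lambda(c)$ and $F_\mu(c)$ be the two sides of the claim, and let $U$ be uniform on $(0,1)$. Put $a=\min\{c:F_\lambda(c)\ge U\}$ and $b=\min\{c:F_\mu(c)\ge U\}$. These have the laws of $\mathrm{class}(r)$ and $\mathrm{class}(s)$. Since $F_\lambda(b)\ge F_\mu(b)\ge U$, we have $a\le b$. Given $(a,b)$, choose $r$ in class $a$ by the law $p_\cdot(\lambda)$ conditioned on that class, and independently choose $s$ in class $b$ by $p_\cdot(\mu)$ conditioned on that class. Then $r$ and $s$ have the required laws and $\mathrm{class}(r)\le\mathrm{class}(s)$ almost surely.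

**Step 4: the coupled diagrams are ordered.** The $q$-th partial sum of $\lambda+e_r$ minus that of $\mu+e_s$ is
$$\mathbf 1[i\le q<j]+\mathbf 1[q\ge r]-\mathbf 1[q\ge s].$$
If $r\le s$, this is at least $0$. If $r>s$, then $\mathrm{class}(r)\le\mathrm{class}(s)$ forces both rows into the block, so $i\le s<r\le j$. The last two indicators contribute $-1$ only for $s\le q<r$, and there $i\le q<j$, so the expression is $1-1=0$; elsewhere it is at least $0$. Hence $\lambda+e_r\trianglerighteq\mu+e_s$.

**Step 5: take expectations.** Since $g(\lambda+e_r)\ge g(\mu+e_s)$ almost surely, $Tg(\lambda)=\mathbb E\,g(\lambda+e_r)\ge\mathbb E\,g(\mu+e_s)=Tg(\mu)$. $\square$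

For strictness in Theorem 2 we also need that $T$ does not flatten a monotone function to a constant.

**Lemma 6.** If $m\ge2$ and $g:Y_{m+1}\to\mathbb R$ is nondecreasing and nonconstant, then $Tg$ is nonconstant on $Y_m$.

**Proof.** We compare the two extreme points of $Y_m$. We have $f^{(m)}=f^{(1^m)}=1$ and $f^{(m,1)}=f^{(2,1^{m-1})}=m$. So by (3), $(m)$ moves to $(m+1)$ with probability $\frac1{m+1}$ and to $(m,1)$ with probability $\frac m{m+1}$, while $(1^m)$ moves to $(1^{m+1})$ with probability $\frac1{m+1}$ and to $(2,1^{m-1})$ with probability $\frac m{m+1}$. Therefore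
$$Tg((m))-Tg((1^m))=\tfrac1{m+1}\big[g((m+1))-g((1^{m+1}))\big]+\tfrac m{m+1}\big[g((m,1))-g((2,1^{m-1}))\big].$$
For $m\ge2$ we have $(m,1)\trianglerighteq(2,1^{m-1})$: the first parts are $m\ge2$, and from the second partial sum on $(m,1)$ has the full total $m+1$. So the second bracket is at least $0$. In the first bracket, $(m+1)$ is the maximum and $(1^{m+1})$ the minimum of $Y_{m+1}$. If $g$ took equal values there, it would be constant, so the first bracket is positive. $\square$

The condition $m\ge2$ is needed, since $Y_1$ has a single element.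

## Splitting the covariance into one-box terms

Fix $n\ge2$ and nondecreasing $\varphi,\psi:Y_n\to\mathbb R$. Let $\mathcal F_k=\sigma(\lambda^{(0)},\dots,\lambda^{(k)})$ and put $\varphi_k=T^{n-k}\varphi$, $\psi_k=T^{n-k}\psi$, functions on $Y_k$.

**Step 1: martingale decomposition.** The aim is to write the covariance as a sum of contributions of single boxes. By the Markov property,
$$M_k:=\mathbb E[\varphi(\lambda^{(n)})\mid\mathcal F_k]=\varphi_k(\lambda^{(k)}),\qquad N_k:=\mathbb E[\psi(\lambda^{(n)})\mid\mathcal F_k]=\psi_k(\lambda^{(k)}).$$
$M_0$ and $N_0$ are the constants $\mathbb E[\varphi(\lambda^{(n)})]$ and $\mathbb E[\psi(\lambda^{(n)})]$, so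
$$\mathrm{Cov}\big(\varphi(\lambda^{(n)}),\psi(\lambda^{(n)})\big)=\mathbb E\Big[\sum_{k=1}^n(M_k-M_{k-1})\sum_{k'=1}^n(N_{k'}-N_{k'-1})\Big].$$
If $k<k'$, conditioning on $\mathcal F_{k'-1}$ shows that the cross term has expectation $0$, because $M_k-M_{k-1}$ is $\mathcal F_{k'-1}$-measurable and $\mathbb E[N_{k'}-N_{k'-1}\mid\mathcal F_{k'-1}]=0$. The case $k>k'$ is symmetric. In the diagonal terms, $M_{k-1}$ and $N_{k-1}$ are the conditional means of $M_k$ and $N_k$ given $\mathcal F_{k-1}$, and the law of $\lambda^{(k)}$ given $\mathcal F_{k-1}$ depends only on $\lambda^{(k-1)}$. Hence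
$$\mathrm{Cov}\big(\varphi(\lambda^{(n)}),\psi(\lambda^{(n)})\big)=\sum_{k=1}^n\mathbb E\Big[\mathrm{Cov}\big(\varphi_k(\lambda^{(k)}),\psi_k(\lambda^{(k)})\,\big|\,\lambda^{(k-1)}\big)\Big]. \tag{5}$$

**Step 2: every term of (5) is nonnegative.** Given $\lambda^{(k-1)}=\lambda$, we have $\lambda^{(k)}=\lambda+e_r$ with $r$ random. By Proposition 5, applied $n-k$ times, $\varphi_k$ and $\psi_k$ are nondecreasing. By (2), $r\mapsto\varphi_k(\lambda+e_r)$ and $r\mapsto\psi_k(\lambda+e_r)$ are both nonincreasing functions of the one variable $r$, on the rows where $\lambda+e_r$ is a partition. By Chebyshev's inequality (1), the conditional covariance is at least $0$ for every $\lambda$. This proves the nonnegativity in Theorem 2.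

**Step 3: the equality case.** If $\varphi$ or $\psi$ is constant, the covariance is $0$. Suppose both are nonconstant. Applying Proposition 5 and Lemma 6 with $m=n-1,n-2,\dots,2$, we see that $\varphi_2$ and $\psi_2$ are nondecreasing and nonconstant on $Y_2=\{(2),(1,1)\}$. From $\lambda^{(1)}=(1)$ the chain moves to $(2)$ or $(1,1)$ with probability $\frac12$ each, so the $k=2$ term of (5) equals
$$\tfrac14\big[\varphi_2((2))-\varphi_2((1,1))\big]\big[\psi_2((2))-\psi_2((1,1))\big]>0 .$$
The other terms are nonnegative, so the covariance is positive. This completes the proof of Theorem 2. $\square$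

Let us test (5) at $n=3$ with $\varphi=\lambda_1$ and $\psi=-\ell$. The values of $\varphi_2$ at $(2)$ and $(1,1)$ are $\frac73$ and $\frac53$, and those of $\psi_2$ are $-\frac53$ and $-\frac73$. The $k=1$ term is $0$ and the $k=2$ term is $\frac14\cdot\frac23\cdot\frac23=\frac19$. The $k=3$ term is $\mathbb E[p_Rp_C]=\frac29$, by the computation at the start of the next section. The sum is $\frac13=-\mathrm{Cov}(R_3,C_3)$, in agreement with the table.

## The last box gives the bound $-1/(4(n-1))$

Theorem 2 with $\varphi=\lambda_1$ and $\psi=-\ell$ already gives $\mathrm{Cov}(R_n,C_n)<0$. For the quantitative bound we use the $k=n$ term of (5), which is explicit.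

**Step 1: keep only the last term.** All terms of (5) are nonnegative and $\mathrm{Cov}(R_n,C_n)=-\mathrm{Cov}(\varphi,\psi)$, so
$$\mathrm{Cov}(R_n,C_n)\le\mathbb E\big[\mathrm{Cov}(R_n,C_n\mid\lambda^{(n-1)})\big].$$
Given $\lambda^{(n-1)}=\lambda$, which is nonempty because $n\ge2$, we have $R_n=\lambda_1+\mathbf 1_A$ and $C_n=\ell(\lambda)+\mathbf 1_B$, where $A$ is the event that the box is added in row $1$ and $B$ the event that a new row is created. These are disjoint, with conditional probabilities $p_R(\lambda)=p_1(\lambda)>0$ and $p_C(\lambda)=p_{\ell(\lambda)+1}(\lambda)>0$. So the conditional covariance is $0-p_R(\lambda)p_C(\lambda)$, and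
$$\mathrm{Cov}(R_n,C_n)\le-\mathbb E\big[p_R(\lambda^{(n-1)})\,p_C(\lambda^{(n-1)})\big]<0. \tag{6}$$

**Step 2: bound $p_R$ and $p_C$ from below.** We use the hook length formula $f^\lambda=m!/\prod h$ for $\lambda\in Y_m$, where $h$ runs over the hook lengths of the boxes. (For $(2,1)$ the hook lengths are $3,1,1$ and $f=6/3=2$.) Passing from $\lambda$ to $\lambda+e_1$ raises each first-row hook length $h_{1j}$, $1\le j\le\lambda_1$, by $1$; the new box has hook length $1$; all other hook lengths are unchanged. So by (3),
$$p_R(\lambda)=\prod_{j=1}^{\lambda_1}\frac{h_{1j}}{h_{1j}+1}\ \ge\ \prod_{j=1}^{\lambda_1}\frac{\lambda_1-j+1}{\lambda_1-j+2}=\frac1{\lambda_1+1}.$$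
Here we used $h_{1j}\ge\lambda_1-j+1$ (the box and the boxes to its right) and the fact that $x\mapsto\frac{x}{x+1}$ is increasing; the last product telescopes. Since $f^{\lambda'}=f^\lambda$, we have $p_C(\lambda)=p_R(\lambda')$, so $p_C(\lambda)\ge\frac1{\ell(\lambda)+1}$.

**Step 3: bound $\mathbb E[R_m]$ from above.** The first row grows at step $i$ with probability $\mathbb E[p_R(\lambda^{(i-1)})]$. By the Plancherel law on $Y_{i-1}$ and (3), then Cauchy–Schwarz,
$$\mathbb E[p_R(\lambda^{(i-1)})]=\frac1{i!}\sum_{\lambda\in Y_{i-1}}f^\lambda f^{\lambda+e_1}\le\frac1{i!}\Big(\sum_{\lambda\in Y_{i-1}}(f^\lambda)^2\Big)^{1/2}\Big(\sum_{\lambda\in Y_{i-1}}(f^{\lambda+e_1})^2\Big)^{1/2}\le\frac{\sqrt{(i-1)!\,i!}}{i!}=\frac1{\sqrt i}.$$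
The second sum is at most $i!$ because $\lambda\mapsto\lambda+e_1$ is injective into $Y_i$. Summing over $i$, for $m\ge1$,
$$\mathbb E[R_m]\le\sum_{i=1}^m\frac1{\sqrt i}\le1+\int_1^m\frac{dx}{\sqrt x}=2\sqrt m-1 .$$
Reversing the permutation exchanges increasing and decreasing subsequences and preserves the uniform law, so $\mathbb E[C_m]=\mathbb E[R_m]$.

**Step 4: combine.** Let $X=R_{n-1}+1$ and $Y=C_{n-1}+1$. By (6) and Step 2, $-\mathrm{Cov}(R_n,C_n)\ge\mathbb E[1/(XY)]$. We need an upper bound for $\mathbb E[XY]$, and Theorem 2 supplies it: applied on $Y_{n-1}$ to $\lambda_1$ and $-\ell$, it gives $\mathrm{Cov}(X,Y)\le0$. (If $n-1=1$, both variables are deterministic and this is trivial.) So $\mathbb E[XY]\le\mathbb E[X]\,\mathbb E[Y]$. With Jensen's inequality for $x\mapsto1/x$ and Step 3,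
$$-\mathrm{Cov}(R_n,C_n)\ \ge\ \mathbb E\Big[\frac1{XY}\Big]\ \ge\ \frac1{\mathbb E[XY]}\ \ge\ \frac1{\mathbb E[X]\,\mathbb E[Y]}\ \ge\ \frac1{(2\sqrt{n-1})^2}=\frac1{4(n-1)} .$$

**Step 5: equality at $n=2$.** Here $(R_2,C_2)$ is $(2,1)$ or $(1,2)$ with probability $\frac12$ each, and the covariance is $2-\frac94=-\frac14$, which equals $-\frac1{4(n-1)}$. This proves Theorem 1. $\square$

## Distribution functions, unions of subsequences, and two different times

Theorem 2 applies to every pair of monotone functions, so it gives more than one covariance.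

**Corollary 7.** Let $\pi$ be uniform in $S_N$, and let $R_k,C_k$ be the lengths of the longest increasing and longest decreasing subsequences of the first $k$ entries of $\pi$.

1. For $n\ge2$ and $1\le a,b\le n-1$: $P(R_n\le a,\,C_n\le b)<P(R_n\le a)\,P(C_n\le b)$. If $u,v$ are nondecreasing and nonconstant on $\{1,\dots,n\}$, then $\mathrm{Cov}(u(R_n),v(C_n))<0$.
2. For $n\ge2$ and $1\le i,j\le n-1$: the maximal size of a union of $i$ increasing subsequences and the maximal size of a union of $j$ decreasing subsequences of a uniform $\pi\in S_n$ have strictly negative covariance.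
3. For all $2\le m,n\le N$: $\mathrm{Cov}(R_m,C_n)<0$.

**Proof of part 1.** We apply Theorem 2 to indicator functions. The functions $\mathbf 1[\lambda_1>a]$ and $\mathbf 1[\ell(\lambda)\le b]$ are nondecreasing on $Y_n$. For $1\le a,b\le n-1$ both equal $1$ at $(n)$ and $0$ at $(1^n)$, so they are nonconstant. Theorem 2 gives $P(R_n>a,\,C_n\le b)>P(R_n>a)\,P(C_n\le b)$. Subtracting both sides from $P(C_n\le b)$ gives the first claim. For the second, $u(\lambda_1)$ and $-v(\ell(\lambda))$ are nondecreasing. Since $u$ and $v$ are monotone and nonconstant, $u(1)<u(n)$ and $v(1)<v(n)$, so the values of each function at $(n)$ and $(1^n)$ differ. Theorem 2 applies.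

**Proof of part 2.** By Greene's theorem the two quantities are $A_i=\lambda_1+\dots+\lambda_i$ and $D_j=\lambda'_1+\dots+\lambda'_j$. The function $A_i$ is nondecreasing by the definition of dominance. The function $D_j$ is nonincreasing, because transposition reverses dominance. We check this by Lemma 3, for one move $\lambda=\mu+e_a-e_b$ with $a<b$. The number of boxes in the first $j$ columns is $D_j(\lambda)=\sum_q\min(\lambda_q,j)$. Adding a box to row $a$ of $\mu$ changes it by $\mathbf 1[j\ge\mu_a+1]$, and removing one from row $b$ changes it by $-\mathbf 1[j\ge\mu_b]$. Since $\mu_b\le\mu_a$, the total change is $-\mathbf 1[\mu_b\le j\le\mu_a]\le0$. For $i,j\le n-1$ both functions are nonconstant: $A_i$ is $n$ at $(n)$ and $i$ at $(1^n)$, while $D_j$ is $j$ at $(n)$ and $n$ at $(1^n)$. Apply Theorem 2 to $A_i$ and $-D_j$.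

**Proof of part 3.** First let $m\le n$; we transport the statistic at time $n$ back to time $m$. Let $\psi(\lambda)=-\ell(\lambda)$ on $Y_n$, so that $\mathbb E[\psi(\lambda^{(n)})\mid\mathcal F_m]=(T^{n-m}\psi)(\lambda^{(m)})$. By Proposition 5 and Lemma 6, applied from level $n-1$ down to level $m\ge2$, the function $T^{n-m}\psi$ is nondecreasing and nonconstant on $Y_m$. The function $\lambda_1$ is also nondecreasing and nonconstant on $Y_m$. Since $R_m$ is $\mathcal F_m$-measurable,
$$-\mathrm{Cov}(R_m,C_n)=\mathrm{Cov}\big(\lambda^{(m)}_1,\,(T^{n-m}\psi)(\lambda^{(m)})\big)>0$$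
by Theorem 2 on $Y_m$.

If $m>n$, replace $\pi$ by its complement, $\pi_i\mapsto N+1-\pi_i$. This preserves the uniform law and exchanges $R_k$ and $C_k$ for every $k$ simultaneously, so $\mathrm{Cov}(R_m,C_n)=\mathrm{Cov}(C_m,R_n)=\mathrm{Cov}(R_n,C_m)$ with $n<m$, which is negative by the first case. $\square$
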